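# An infinite discrete set outside the cylinder $|z_1|\le 1$ that is not tame

## 1. Points over a bounded base: three shears suffice

A set $E\subset\mathbf C^n$ is **discrete** if it has no accumulation point in $\mathbf C^n$. Equivalently, every ball contains only finitely many points of $E$; in particular $E$ is countable. An **automorphism** of $\mathbf C^n$ is a biholomorphic map of $\mathbf C^n$ onto $\mathbf C^n$. The automorphisms that we shall write down are linear ones and shears such as $(z_1,z_2)\mapsto(z_1+h(z_2),z_2)$ with $h$ entire, whose inverse is $(z_1-h(z_2),z_2)$.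

**Definition.** An infinite discrete set $E\subset\mathbf C^n$ is **tame** if some automorphism $\Phi$ of $\mathbf C^n$ satisfies $\Phi(E)=\{(k,0,\dots,0):k=1,2,3,\dots\}$.

So a tame set can be straightened by a global holomorphic change of variables. Here is a class of sets for which this can be done by hand.

**Theorem 1.** Let $D\subset\mathbf C$ be open and bounded. Every infinite discrete set $E\subset D\times\mathbf C$ is tame in $\mathbf C^2$.

**Proof.** Write $E=\{(a_j,b_j)\}_{j\ge1}$ with distinct points. For each $r$ the set $\overline D\times\{|z_2|\le r\}$ is compact, so it contains only finitely many points of $E$. Hence $|b_j|\to\infty$.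

The $b_j$ need not be distinct. For $j\neq k$ the equation $b_j+ca_j=b_k+ca_k$ has at most one solution $c$: one if $a_j\ne a_k$, and none if $a_j=a_k$, since then $b_j\neq b_k$. So for $c$ outside a countable set the numbers $b_j'=b_j+ca_j$ are distinct. Since the $a_j$ are bounded, still $|b_j'|\to\infty$.

By the classical interpolation theorem (Mittag-Leffler and Weierstrass), an entire function may be given arbitrary values on a sequence of distinct points tending to $\infty$. Take entire $h,g$ with $h(b_j')=j-a_j$ and $g(j)=-b_j'$ for all $j$. The automorphisms $(z_1,z_2+cz_1)$, then $(z_1+h(z_2),z_2)$, then $(z_1,z_2+g(z_1))$ send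
$$(a_j,b_j)\mapsto(a_j,b_j')\mapsto(j,b_j')\mapsto(j,0).$$
The image of $E$ is $\{(j,0):j\ge1\}$. $\square$

For example, $\{(0,k):k\in\mathbf Z\}$ is tame, and after exchanging coordinates so is $\{(k,0):k\in\mathbf Z\}$. Also, every infinite discrete $E\subset\mathbf C^2$ with $1<|z_1|<R$ on $E$, for some $R$, is tame: take for $D$ the annulus.

What changes if we drop the upper bound and keep only $|z_1|>1$? This is the problem of these notes. Its source is "Holomorphic Maps From $C^n$ To $C^n$" (https://typeset.io/pdf/holomorphic-maps-from-n-to-n-1zx8y1h5mp.pdf).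

*Let $E$ be an infinite discrete set in $\mathbf C^2$ such that $|z_1|>1$ for every $(z_1,z_2)\in E$. Must $E$ be tame in $\mathbf C^2$?*

The proof of Theorem 1 depended on a linear coordinate, $z_2+cz_1$, that tends to $\infty$ along $E$. This may now fail for every linear coordinate. Take $E_0=\{(a,b)\in\mathbf Z[i]^2:|a|>1\}$ and $\lambda=\alpha z_1+\beta z_2\not\equiv0$. If $\beta=0$, then $\lambda$ is constant on the infinitely many points $(2,b)$. If $\beta\neq0$, then for every Gaussian integer $a$ with $|a|>1$ choose a Gaussian integer $b$ with $|b+\alpha a/\beta|\le\frac{\sqrt2}2$; then $|\lambda(a,b)|\le|\beta|\frac{\sqrt2}2$. In both cases $\lambda$ is bounded on an infinite subset of $E_0$. This does not show that $E_0$ is not tame; it only shows that the first line of the proof is gone.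

The answer to the question is no. The set that shows it will be denser, far out, than any fixed lattice.

## 2. Rigid sets, and the statements

To prove that a set is not tame we need a property that tame sets cannot have. Throughout, $n\ge2$, $JF$ is the complex Jacobian determinant of a holomorphic map $F$ between open sets of $\mathbf C^n$, $B(a,r)$ is the open ball in $\mathbf C^n$, $\mathbb B=B(0,1)$, and $\mathbb D$ is the unit disc in $\mathbf C$.

**Definition.** A holomorphic map $F:\mathbf C^n\to\mathbf C^n$ is **degenerate** if $JF\equiv0$. A discrete set $E\subset\mathbf C^n$ is **rigid** if every holomorphic map $F:\mathbf C^n\to\mathbf C^n\setminus E$ is degenerate.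

For instance, $(z_1,z_2)\mapsto(z_1,z_1^2)$ is degenerate, while $(z_1,z_2)\mapsto(z_1,e^{z_2})$ has Jacobian $e^{z_2}\ne0$ and omits the whole line $\{z_2=0\}$. So no discrete subset of that line is rigid.

**Proposition 2.** A rigid set is infinite, and it is never tame.

**Proof.** Let $X(z)=(z_1,\dots,z_{n-1},e^{z_n})$; it omits $\{z_n=0\}$ and $JX=e^{z_n}$ has no zeros. If an automorphism $\Psi$ maps $E$ into $\{z_n=0\}$, then $\Psi^{-1}\circ X$ omits $E$ and its Jacobian has no zeros, so $E$ is not rigid. A tame set is mapped into $\{z_n=0\}$ by its $\Phi$, because $n\ge2$. A finite set is also mapped there by an automorphism: a linear change of variables makes the $z_1$-coordinates of its points distinct (choose as first coordinate a linear form that vanishes on none of the finitely many differences), and then a shear $z_n\mapsto z_n-g(z_1)$, with $g$ a polynomial taking the right values, moves the points into $\{z_n=0\}$. $\square$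

The results use plurisubharmonic functions, so let us recall them. A continuous function $\varphi:\Omega\to\mathbf R$ on an open set $\Omega\subset\mathbf C^n$ is **plurisubharmonic** (psh; **subharmonic** if $n=1$) if for all $a\in\Omega$ and all unit vectors $e$,
$$\varphi(a)\le\frac1{2\pi}\int_0^{2\pi}\varphi(a+\tau e^{i\alpha}e)\,d\alpha\quad\text{for all small }\tau>0.$$
Continuous functions suffice for us. The property is local, and $\varphi\circ G$ is psh if $G$ is holomorphic into $\Omega$. If $p$ is entire, then $|p|-1$ is psh; so is $|z_1|-1$.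

**Theorem 3.** There is an infinite discrete rigid (hence non-tame) set $E\subset\mathbf C^2$ with $|z_1|>1$ for all $(z_1,z_2)\in E$.

**Theorem 4.** Let $u:\mathbf C^n\to\mathbf R$ be continuous and plurisubharmonic. The following are equivalent:

* (a) there is a discrete rigid set $E\subset\{u>0\}$;
* (b) every holomorphic map $\mathbf C^n\to\{u\le0\}$ is degenerate.

In particular, for every nonconstant entire function $p$ on $\mathbf C^n$ there is a discrete rigid $E\subset\{|p|>1\}$.

**Theorem 4 implies Theorem 3.** Take $n=2$ and $u=|z_1|-1$. If $F=(f,g)$ maps $\mathbf C^2$ into $\{|z_1|\le1\}$, then $f$ is bounded, so constant by Liouville's theorem, and $JF\equiv0$. Thus (b) holds, and (a) gives a rigid $E$ with $|z_1|>1$ on it. It is infinite and not tame by Proposition 2.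

**The statement about $p$.** Take $u=|p|-1$. If $|p\circ F|\le1$, then $p\circ F$ is constant, so $F$ maps $\mathbf C^n$ into a level set of $p$. A level set of a nonconstant entire function has empty interior, whereas the image of $F$ contains an open set as soon as $JF\ne0$ somewhere. So $JF\equiv0$ and (b) holds.

**(a) implies (b).** A map into $\{u\le0\}$ omits every $E\subset\{u>0\}$, so it is degenerate if $E$ is rigid.

What remains is to prove that (b) implies (a). In Section 11 we return to sets over a base $D\subset\mathbf C$, for unbounded $D$. While reading, keep $u=|z_1|-1$ in mind.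

## 3. Nets in shells, and the map $(z_1,Lz_2)$

Suppose first that $E$ may lie anywhere in $\mathbf C^n$. A natural way to make $E$ rigid is to put a very fine finite net $E_j$ into each shell $\{2j\le|w|\le2j+1\}$. Here is the argument in outline; the details come later, in the generality that we need.

Let $G:\mathbb B\to\mathbf C^n\setminus E$ be holomorphic and bounded, with $|G(0)|<2j_0+\frac12$ and $|JG(0)|\ge1/j_0$. The aim is the bound $|G|\le2j_0+1$ on $B(0,R_{j_0})$, where $R_j=1-2^{-j}$. It must depend only on $j_0$, not on $\sup|G|$. One descends: $|G|\le2m+1$ for some $m$, and one shows that $|G|\le2j+3$ on $B(0,R_{j+1})$ forces $|G|<2j+\frac12$ on $B(0,R_j)$. If this fails, there is $y\in B(0,R_j)$ with $|G(y)|=2j+\frac12$. On the ball of radius $R_{j+1}-R_j$ about $y$ we have $|G|\le2j+3$. The lower bound for $|JG|$ at $0$ carries over to a lower bound near $y$. By compactness, $G$ then covers a ball of radius $\varepsilon_j$ centered in the shell, with $\varepsilon_j$ known before $G$ is chosen, so a fine enough net $E_j$ is hit. This is a contradiction.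

If now $F:\mathbf C^n\to\mathbf C^n\setminus E$ has $JF(z^*)\ne0$, apply the bound to $G_R(z)=F(z^*+Rz)$ for all $R\ge1$ with the same $j_0$. It follows that $F$ is bounded, hence constant, which is absurd.

Now require $E\subset\{|z_1|>1\}$ in $\mathbf C^2$. For $L\ge1$ the map $G_L(z)=(z_1,Lz_2)$ sends $\mathbb B$ into $\{|z_1|<1\}$, so it omits every such $E$. We have $G_L(0)=0$, $JG_L=L\ge1$, and $\sup_{B(0,R)}|G_L|=LR$. Hence no bound of the desired kind holds on any ball, no matter how $E$ is chosen. The step that breaks is the last one: at a point $y$ with $|G(y)|=2j+\frac12$ we may have $|G_1(y)|\le1$, and there we are not allowed to place points of $E$.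

## 4. Components of superlevel sets in place of balls

The repair is to look only at the part of the ball on which $u\circ G$ is positive. By (b), a nondegenerate $F$ satisfies $u(F(z^*))>0$ for some $z^*$, and that is where we center. We replace $B(0,R_j)$ by the component $W_j$ containing $0$ of
$$\{z\in B(0,R_j):u(G(z))>s_j\},$$
where the levels $s_j>0$ decrease as $j$ grows. So passing from $W_{j+1}$ to $W_j$ costs some radius and also some height. At the end we shall not get a bound for $F$ on $\mathbf C^n$, but only on a component $W$ of $\{u\circ F>s\}$. The following lemma makes this enough, and it is used in another place as well.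

**Lemma 5.** Let $\Omega\subset\mathbf C^n$ be open, $\varphi:\Omega\to\mathbf R$ continuous and psh, $s\in\mathbf R$, and $W$ a component of $\{z\in\Omega:\varphi(z)>s\}$. Then the function equal to $\varphi-s$ on $W$ and to $0$ on $\Omega\setminus W$ is continuous and psh on $\Omega$. It is positive exactly on $W$.

**Proof.** Call the function $\hat\varphi$. Since $W$ is open, only continuity at points $b\in\partial W\cap\Omega$ needs an argument. There $\varphi(b)\ge s$ by continuity. If $\varphi(b)>s$, a ball around $b$ would lie in $\{\varphi>s\}$ and meet $W$, so it would lie in $W$, contrary to $b\notin W$. So $\varphi(b)=s$ and $\hat\varphi$ is continuous at $b$. On $W$, $\hat\varphi$ is psh. At a point off $W$ it has the value $0$, and $\hat\varphi\ge0$, so the mean value inequality holds. $\square$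

In the final step, $\varphi=u\circ F$ on $\mathbf C^n$, and a bound for $F$ on $W$ makes $\hat\varphi$ bounded above on all of $\mathbf C^n$. Then Liouville's theorem for subharmonic functions will apply.

There is a price. For balls, every $q\in B(0,R_j)$ has $B(q,R_{j+1}-R_j)\subset B(0,R_{j+1})$. Now we need a radius $\rho_j$, **independent of** $G$, with $B(q,\rho_j)\subset W_{j+1}$ for all $q\in W_j$. At $q$ we know $u(G(q))>s_j$, and on the boundary of $W_{j+1}$ inside the ball $u\circ G=s_{j+1}$. But the bound on $|G|$ holds only on $W_{j+1}$ itself, so we have no Lipschitz bound for $G$ near $q$ with which to turn a difference of values into a distance. Perhaps $W_{j+1}$ is a very thin corridor around $q$.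

A model computation shows why thin corridors are excluded. Let $v$ be continuous on the closed rectangle $|x|\le1$, $|y|\le a$, subharmonic inside, with $0\le v\le1$ and $v=0$ for $|y|=a$. With $k=\frac{\pi}{4a}$ the function
$$H(x,y)=\frac{\sqrt2\,\cosh(kx)\cos(ky)}{\cosh k}$$
is harmonic, positive on the closed rectangle, and at least $1$ for $|x|=1$, because $\cos(ky)\ge\frac1{\sqrt2}$. So $v\le H$ by the maximum principle, and $v(0)\le\sqrt2/\cosh(\pi/4a)$. If $v(0)\ge\beta$, then $a$ cannot be too small. The next section proves a version of this for corridors of any shape.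

## 5. Subharmonic functions with a zero on every circle

We shall use the maximum principle in this form: if $\Omega\subset\mathbf C$ is bounded and open, $h$ is continuous and subharmonic on $\Omega$, and $\limsup h\le0$ at every point of $\partial\Omega$, then $h\le0$ on $\Omega$.

**Lemma 6.** Let $v:\mathbb D\to[0,1]$ be continuous and subharmonic, $0<\rho_0<\frac12$, and suppose that $Z=v^{-1}(0)$ meets every circle $|\zeta|=t$ with $\rho_0<t<\frac12$. Then
$$v(0)\le\frac{C}{P_0+C},\qquad C=\frac{\pi^2}3,\qquad P_0=\int_{\rho_0}^{1/2}\log\frac1t\,\frac{dt}t=\tfrac12\Big(\log^2\tfrac1{\rho_0}-\log^22\Big).$$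

Since $P_0\to\infty$ as $\rho_0\to0$, the bound tends to $0$. An example: let $\sqrt{\cdot}$ be the branch on $\mathbf C\setminus[0,\infty)$ with values in the upper half-plane, and let $v(\zeta)=\operatorname{Im}\sqrt{\zeta-\rho_0}\,/\sqrt{1+\rho_0}$, extended by $0$ to $[\rho_0,1)$. It is continuous (from both sides of the slit the root tends to a real number), has values in $[0,1]$, is harmonic off its zero set and nonnegative, so subharmonic, and it vanishes exactly on $[\rho_0,1)$. Here $v(0)=\sqrt{\rho_0/(1+\rho_0)}$, which indeed tends to $0$ with $\rho_0$. A zero set that misses many circles gives nothing: with $|a|=\frac14$ and $N$ large, $\max\big(0,1+\frac1N\log\frac{|\zeta-a|}2\big)$ vanishes on a small disc about $a$, has values in $[0,1]$, and is $1-\frac{\log8}N$ at $0$.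

**Proof.** The plan is to choose one zero on each circle, to put mass $dt/t$ on these zeros, and to compare $v$ with the Green potential of this mass. The weights are such that the potential at $0$ is nearly its maximum. We may assume $v(0)>0$. Put $I=(\rho_0,\frac12)$.

**Step 1: select zeros measurably.** For $t\in I$ let $\alpha(t)=\min\{\alpha\in[0,2\pi]:te^{i\alpha}\in Z\}$ and $\zeta(t)=te^{i\alpha(t)}$. The minimum exists since $Z$ is relatively closed in $\mathbb D$. If $t_k\to t$ in $I$ and $\alpha(t_k)\to\ell$, then $te^{i\ell}\in Z$, so $\alpha(t)\le\ell$. Thus $\alpha$ is lower semicontinuous, hence Borel. Let $S$ be the closure of $\{\zeta(t):t\in I\}$. Then $S\subset Z\cap\{\rho_0\le|\zeta|\le\frac12\}$.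

**Step 2: define the potential and find its value at $0$ and at the boundary.** Put
$$g(\zeta)=\int_I\log\left|\frac{1-\overline{\zeta(t)}\,\zeta}{\zeta-\zeta(t)}\right|\frac{dt}t .$$
The integrand is nonnegative, and $g(0)=\int_I\log\frac1t\frac{dt}t=P_0$. If $\zeta$ stays in a compact $L\subset\mathbb D\setminus S$, the integrand is at most $\log(2/\operatorname{dist}(L,S))$. So $g$ is continuous on $\mathbb D\setminus S$ by dominated convergence and has the mean value property there by Fubini. Thus $g$ is harmonic on $\mathbb D\setminus S$, in particular on $\mathbb D\setminus Z$. As $|\zeta|\to1$, the integrand tends to $0$ uniformly in $t$, because $|\zeta(t)|\le\frac12$. Since $\int_I\frac{dt}t<\infty$, we get $g(\zeta)\to0$.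

**Step 3: bound the potential by $P_0+C$ on all of $\mathbb D$.** Let $x=|\zeta|>0$. For $|a|=t<1$,
$$1-\left|\frac{\zeta-a}{1-\overline a\zeta}\right|^2=\frac{(1-x^2)(1-t^2)}{|1-\overline a\zeta|^2}\le\frac{(1-x^2)(1-t^2)}{(1-xt)^2}=1-\left(\frac{x-t}{1-xt}\right)^2,$$
so that
$$\left|\frac{\zeta-\zeta(t)}{1-\overline{\zeta(t)}\zeta}\right|\ge\frac{|x-t|}{1-xt}\ge|x-t|.$$
With $k(y)=-\log\big(1-\min(y,1/y)\big)$, the integrand of $g$ is therefore at most
$$\log\frac1{|x-t|}=\log\frac1{\max(x,t)}+k(t/x)\le\log\frac1t+k(t/x)$$
for $t\ne x$. Furthermore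
$$\int_0^\infty k(t/x)\frac{dt}t=\int_0^\infty k(y)\frac{dy}y=2\int_0^1\frac{-\log(1-y)}y\,dy=2\sum_{m\ge1}\frac1{m^2}=\frac{\pi^2}3=C,$$
where the substitution $y\mapsto1/y$ identified the parts over $(0,1)$ and $(1,\infty)$. So $g\le P_0+C$ on $\mathbb D$; at $\zeta=0$ this holds since $g(0)=P_0$.

**Step 4: compare.** The function $h=v-1+\frac{g}{P_0+C}$ is continuous and subharmonic on the open set $\mathbb D\setminus Z$, which contains $0$. At a point of $\partial\mathbb D$ its $\limsup$ is at most $0$, since $v\le1$ and $g\to0$. At a point of $Z$ it is also at most $0$, since there $v\to0$ and $g\le P_0+C$. By the maximum principle $h(0)\le0$, that is, $v(0)\le1-\frac{P_0}{P_0+C}=\frac C{P_0+C}$. $\square$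

## 6. Uniform room inside the larger component

From now on $u$ is a fixed continuous psh function on $\mathbf C^n$. All constants may depend on $u$ and $n$. What matters is that they do not depend on the map $G$.

We use Lemma 6 in the contrapositive: if $v(0)$ is not small, then some circle around $0$, of radius not too small, lies entirely in $\{v>0\}$. For us $\{v>0\}$ will be a slice of $W'$, where $|G|\le M$. The maximum principle carries this bound from the circle to the disc that it bounds, and then we do have a Lipschitz bound.

**Lemma 7.** Given $M\ge1$, $r\in(0,1)$, $\delta>0$, there is $\rho=\rho(M,r,\delta)\in(0,1)$ with the following property. Let $G:\mathbb B\to\mathbf C^n$ be holomorphic, $0<R<R'\le1$ with $R'-R\ge r$, $s>s'>0$ with $s-s'\ge\delta$, and $u(G(0))>s$. Let $W'$ be the component containing $0$ of $\{z\in B(0,R'):u(G(z))>s'\}$, and $W$ the component containing $0$ of $\{z\in B(0,R):u(G(z))>s\}$. If $|G|\le M$ on $W'$, then $B(q,\rho)\subset W'$ for every $q\in W$.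

**Proof.**

**Step 1: choose the constants.** Let $u^+=\max(u,0)$, $\Lambda=1+\max_{|w|\le M}u^+(w)$ and $\beta=\delta/\Lambda$. With $C$ and $P_0$ as in Lemma 6, choose $\rho_0\in(0,\frac12)$, depending only on $\beta$, with $C/(P_0+C)<\beta$. By uniform continuity choose $\eta>0$ such that $|u(w)-u(w')|<\delta$ whenever $|w|,|w'|\le M$ and $|w-w'|<\eta$. Put
$$\rho=\min\Big(r\rho_0,\ \frac{\eta\,r\rho_0}{2M}\Big).$$

**Step 2: set up the subharmonic function.** We have $W\subset W'$, since $W$ is connected, contains $0$ and lies in $\{z\in B(0,R'):u(G(z))>s'\}$. By Lemma 5 the function $\hat u$ equal to $u\circ G-s'$ on $W'$ and to $0$ on $B(0,R')\setminus W'$ is continuous, psh, and positive exactly on $W'$. Since $|G|\le M$ on $W'$ and $s'>0$, we have $0\le\hat u\le\Lambda$. Fix $q\in W$ and a unit vector $e$, and put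
$$v(\zeta)=\hat u(q+r\zeta e)/\Lambda,\qquad\zeta\in\mathbb D.$$
This makes sense, since $|q|+r<R+r\le R'$. Moreover $v(0)=(u(G(q))-s')/\Lambda>(s-s')/\Lambda\ge\beta$.

**Step 3: find a good circle and fill it.** Since $v(0)>\beta>C/(P_0+C)$, Lemma 6 shows that its hypothesis fails: there is $t\in(\rho_0,\frac12)$ such that $v$ has no zero on $|\zeta|=t$. So the circle $\{q+r\zeta e:|\zeta|=t\}$ lies in $W'$, and $|G|\le M$ on it. By the maximum principle for the holomorphic map $\zeta\mapsto G(q+r\zeta e)$, we get $|G(q+r\zeta e)|\le M$ for $|\zeta|\le t$, in particular for $|\zeta|\le\rho_0$. The radius $t$ may depend on $e$, but $\rho_0$ does not. Hence $|G|\le M$ on $B(q,r\rho_0)$.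

**Step 4: return to $W'$.** On $B(q,r\rho_0)$ the map $G-G(q)$ is bounded by $2M$ and vanishes at $q$. The Schwarz lemma, applied on complex lines through $q$ to $\ell\circ(G-G(q))$ for linear functionals $\ell$ of norm $1$, gives $|G(z)-G(q)|\le\frac{2M}{r\rho_0}|z-q|$ there. So for $z\in B(q,\rho)$ we have $|G(z)-G(q)|<\eta$, and therefore
$$u(G(z))>u(G(q))-\delta>s-\delta\ge s'.$$
Also $B(q,\rho)\subset B(0,R')$, since $\rho<r$. The ball $B(q,\rho)$ is connected, contains $q\in W'$, and lies in $\{z\in B(0,R'):u(G(z))>s'\}$. So it lies in the component $W'$. $\square$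

## 7. A lower bound for the Jacobian travels along chains of balls

At the point $y$ where $|G(y)|=2j+\frac12$ we shall need a lower bound for $|JG|$ nearby. At the start we have one only at $0$. The three circles theorem lets us pass it from a ball to a neighboring ball with a controlled loss; the number of passages is controlled by counting balls. Recall Hadamard's theorem: for $f\not\equiv0$ holomorphic on a disc about $0$, $\log\max_{|\zeta|=\tau}|f|$ is a convex function of $\log\tau$.

For $\rho\in(0,1)$, $M\ge1$ and $a_0\in(0,1]$ put
$$K=n!\Big(\frac{8M}\rho\Big)^n\ge1,\quad\theta=\frac{\log(7/6)}{\log(7/2)}\in(0,1),\quad N=\big\lceil(16/\rho)^{2n}\big\rceil,\quad a_{i+1}=\Big(\frac{a_i}K\Big)^{1/\theta}.$$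
As $K\ge1$ and $1/\theta>1$, the $a_i$ lie in $(0,1]$ and do not increase.

**Lemma 8.** Let $W\subset\mathbb B$ be open and connected with $0\in W$, and let $G:\mathbb B\to\mathbf C^n$ be holomorphic. Suppose that $B(x,\rho)\subset\mathbb B$ and $|G|\le M$ on $B(x,\rho)$ for every $x\in W$, and that $|JG(0)|\ge a_0$. Then
$$m(y):=\sup_{B(y,\rho/4)}|JG|\ge a_N\qquad\text{for all }y\in W.$$

**Proof.**

**Step 1: bound $JG$ from above.** Let $x\in W$. If $|z-x|<\frac78\rho$, then $B(z,\frac\rho8)\subset B(x,\rho)$, and Cauchy's estimates bound all first partial derivatives of the components of $G$ at $z$ by $8M/\rho$. The determinant is a sum of $n!$ products of $n$ such entries. So $|JG|\le K$ on $B(x,\frac78\rho)$, and by continuity for $|z-x|\le\frac78\rho$.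

**Step 2: one passage.** Let $x,x'\in W$ with $|x-x'|<\frac\rho2$ and $m(x)\ge a_i$. We claim $m(x')\ge a_{i+1}$. For a unit vector $e$ put $f(\zeta)=JG(x'+\zeta e)$. Since
$$\log\tfrac34=\theta\log\tfrac14+(1-\theta)\log\tfrac78,$$
the three circles theorem for the radii $\frac\rho4,\frac{3\rho}4,\frac{7\rho}8$ gives
$$\max_{|\zeta|=3\rho/4}|f|\le\Big(\max_{|\zeta|=\rho/4}|f|\Big)^\theta\Big(\max_{|\zeta|=7\rho/8}|f|\Big)^{1-\theta}\le m(x')^\theta K^{1-\theta},$$
and this is trivial if $f\equiv0$. Every point of $B(x',\frac{3\rho}4)$ lies on a disc $\{x'+\zeta e:|\zeta|<\frac{3\rho}4\}$, so by the maximum principle $|JG|\le m(x')^\theta K^{1-\theta}$ on that ball. The ball contains $B(x,\frac\rho4)$. Hence $a_i\le m(x')^\theta K^{1-\theta}$, and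
$$m(x')\ge\Big(\frac{a_i}{K^{1-\theta}}\Big)^{1/\theta}\ge\Big(\frac{a_i}K\Big)^{1/\theta}=a_{i+1}.$$

**Step 3: count the passages.** Let $Q\ni0$ be a maximal subset of $W$ in which distinct points have distance at least $\frac\rho4$. The balls $B(x,\frac\rho8)$, $x\in Q$, are disjoint and lie in $B(0,2)$. Comparing volumes in real dimension $2n$, $\#Q\cdot(\rho/8)^{2n}\le2^{2n}$, so $\#Q\le(16/\rho)^{2n}\le N$. By maximality the open sets $B(x,\frac\rho4)\cap W$, $x\in Q$, cover $W$. Join $x,y\in Q$ by an edge if their sets intersect; then $|x-y|<\frac\rho2$. This graph is connected: otherwise $Q$ splits into two nonempty parts without edges between them, and the unions of the corresponding sets are two disjoint nonempty open sets covering the connected set $W$.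

Given $y\in W$, choose $x\in Q$ with $|x-y|<\frac\rho4$ and a path $0=x_0,x_1,\dots,x_k=x$ of distinct vertices in the graph. Together with the last passage from $x_k$ to $y$ there are $k+1\le\#Q\le N$ passages, each of length less than $\frac\rho2$. Since $m(0)\ge|JG(0)|\ge a_0$, Step 2 gives $m(y)\ge a_{k+1}\ge a_N$. $\square$

## 8. Maps that cover a ball of fixed radius

The next lemma says how fine the net in the $j$-th shell has to be. The part of the shell in which we may put points of $E$ is
$$A_j=\{w\in\mathbf C^n:2j\le|w|\le2j+1,\ u(w)\ge\tfrac1{4j}\},\qquad j\ge1.$$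
It is compact, and $u>0$ on it.

**Lemma 9.** Let $j\ge1$, $M>0$, $\rho\in(0,1)$, $c>0$. There is $\varepsilon>0$ such that for every holomorphic $H:B(0,\rho)\to\{|w|\le M\}$ with
$$\sup_{B(0,\rho/4)}|JH|\ge c,\qquad|H(0)|=2j+\tfrac12,\qquad u(H(0))\ge\tfrac1{2j},$$
the image $H(B(0,\rho))$ contains a ball $B(w,\varepsilon)$ with center $w\in A_j$.

**Proof.** Such an $H$ has $H(0)\in A_j$, so if $A_j=\emptyset$ there is nothing to prove. Suppose the lemma is false. Then for each $m\ge1$ there is an $H_m$ satisfying the hypotheses whose image contains no ball $B(w,\frac1m)$ with $w\in A_j$.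

**Step 1: pass to a limit.** By Montel's theorem a subsequence (not renamed) converges locally uniformly on $B(0,\rho)$ to a holomorphic map $H$. Derivatives converge as well, so $JH_m\to JH$ locally uniformly. Hence $\max_{\overline{B(0,\rho/4)}}|JH|\ge c$, $|H(0)|=2j+\frac12$ and $u(H(0))\ge\frac1{2j}$.

**Step 2: find a good point.** The conditions $2j<|H(q)|<2j+1$ and $u(H(q))>\frac1{4j}$ hold for all $q$ near $0$. Since $JH\not\equiv0$, its zero set has empty interior, so there is such a $q$ with $JH(q)\ne0$. Put $w=H(q)$; then $w\in A_j$.

**Step 3: the covering survives perturbation.** Choose a closed ball $b\subset B(0,\rho)$ centered at $q$ on which $H$ is injective with $JH\ne0$, and put $2\kappa=\min_{\partial b}|H-w|>0$. For large $m$ we have $|H_m-H|<\kappa$ on $b$. If $|w'-w|<\kappa$, then on $\partial b$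
$$|(H_m-w')-(H-w)|<2\kappa\le|H-w|.$$
So the straight-line homotopy from $H-w$ to $H_m-w'$ has no zero on $\partial b$. The Brouwer degree of $H-w$ on $b$ at $0$ is $1$: its only zero is $q$, and the real Jacobian there is $|JH(q)|^2>0$. By homotopy invariance $H_m-w'$ has degree $1$ and hence a zero in $b$. Thus $B(w,\kappa)\subset H_m(B(0,\rho))$ for all large $m$. For $\frac1m<\kappa$ this contradicts the choice of $H_m$. $\square$

## 9. The set $E$, and the descent through the shells

**Choice of the constants.** For $j\ge1$ set
$$R_j=1-2^{-j},\quad M_j=2j+3,\quad r_j=R_{j+1}-R_j=2^{-j-1},\quad\delta_j=\frac{2^{-j-2}}j,\quad\rho_j=\rho(M_j,r_j,\delta_j),$$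
with $\rho(\cdot)$ from Lemma 7. Let $c_j>0$ be the number $a_N$ of Lemma 8 for $\rho=\rho_j$, $M=M_j$, $a_0=\frac1j$. Let $\varepsilon_j$ be the $\varepsilon$ of Lemma 9 for $(j,M_j,\rho_j,c_j)$. Each constant depends only on $j$, $n$ and $u$.

**Choice of $E$.** Let $E_j$ be a finite subset of the compact set $A_j$ such that every point of $A_j$ has distance less than $\varepsilon_j$ from $E_j$ (with $E_j=\emptyset$ if $A_j=\emptyset$). Put
$$E=\bigcup_{j\ge1}E_j.$$
Since $E_j$ is finite and lies in $\{2j\le|w|\le2j+1\}$, every ball contains finitely many points of $E$, so $E$ is discrete. Also $E\subset\{u>0\}$. For $u=|z_1|-1$ in $\mathbf C^2$, the set $A_j$ contains $(2j,0)$, because $2j-1\ge\frac1{4j}$. So no $E_j$ is empty, and one sees directly that $E$ is infinite and $|z_1|>1$ on $E$.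

The next statement is the replacement for the false bound of Section 3.

**Proposition 10.** Let $G:\mathbb B\to\mathbf C^n\setminus E$ be holomorphic and bounded, $\sigma:=u(G(0))>0$, and let $j_0\ge1$ satisfy
$$|G(0)|<2j_0+\tfrac12,\qquad|JG(0)|\ge\tfrac1{j_0},\qquad\sigma\ge\tfrac1{j_0}.$$
Put $s_j=\sigma(\frac12+2^{-j-1})$ and let $W_j$ be the component containing $0$ of $\{z\in B(0,R_j):u(G(z))>s_j\}$. Then $|G|\le2j_0+1$ on $W_{j_0}$.

**Proof.** Since $s_j\le\frac34\sigma<\sigma$, the set $W_j$ is well defined.

**Step 1: reduce to one descent step.** It suffices to prove, for every $j\ge j_0$: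
$$|G|\le2j+3\ \text{ on }W_{j+1}\quad\Longrightarrow\quad|G|<2j+\tfrac12\ \text{ on }W_j.\tag{1}$$
Indeed $G$ is bounded, so for some $m\ge j_0$ we have $|G|\le2m+1$ on $\mathbb B\supset W_m$. If $m>j_0$, apply (1) with $j=m-1$, for which $2j+3=2m+1$. The result is $|G|<2j+\frac12<2j+1$ on $W_j$, which is the same kind of bound with $m$ replaced by $m-1$. Repeat until $j=j_0$.

Fix $j\ge j_0$ and assume $|G|\le2j+3=M_j$ on $W_{j+1}$. The assumptions on $j_0$ hold for $j$ too: $|G(0)|<2j+\frac12$, $|JG(0)|\ge\frac1j$, $\sigma\ge\frac1j$.

**Step 2: room.** We have $R_{j+1}-R_j=r_j$ and $s_j-s_{j+1}=\sigma2^{-j-2}\ge\delta_j$, and $u(G(0))=\sigma>s_j>s_{j+1}>0$. Lemma 7, applied with $W=W_j$ and $W'=W_{j+1}$, gives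
$$B(q,\rho_j)\subset W_{j+1},\ \text{ so }\ |G|\le M_j\ \text{ on }B(q,\rho_j),\qquad\text{for all }q\in W_j.\tag{2}$$

**Step 3: Jacobian.** By (2) the hypotheses of Lemma 8 hold for $W=W_j$, $\rho=\rho_j$, $M=M_j$, $a_0=\frac1j$. So
$$\sup_{B(y,\rho_j/4)}|JG|\ge c_j\qquad\text{for all }y\in W_j.\tag{3}$$

**Step 4: hit the net.** Suppose $|G|<2j+\frac12$ fails somewhere on $W_j$. As $W_j$ is connected and $|G(0)|<2j+\frac12$, there is $y\in W_j$ with $|G(y)|=2j+\frac12$. Because $y\in W_j$, we also know
$$u(G(y))>s_j\ge\frac\sigma2\ge\frac1{2j};$$
this is what was missing in Section 3. Put $H(z)=G(y+z)$ on $B(0,\rho_j)$. By (2), $|H|\le M_j$; by (3), $\sup_{B(0,\rho_j/4)}|JH|\ge c_j$. Lemma 9 applies: $G(\mathbb B)$ contains a ball $B(w,\varepsilon_j)$ with $w\in A_j$. This ball contains a point of $E_j$, contradicting $G(\mathbb B)\cap E=\emptyset$. So (1) holds. $\square$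

## 10. From the ball to entire maps: (b) implies (a)

Assume (b), and let $E$ be the set of Section 9. Suppose that $F:\mathbf C^n\to\mathbf C^n\setminus E$ is holomorphic with $JF\not\equiv0$. We derive a contradiction.

**Step 1: choose the center.** By (b), $F$ does not map into $\{u\le0\}$, so the open set $\{u\circ F>0\}$ is nonempty. The zero set of $JF$ has empty interior. So there is $z^*$ with $\sigma:=u(F(z^*))>0$ and $JF(z^*)\neq0$. Choose $j_0$ with $|F(z^*)|<2j_0+\frac12$, $|JF(z^*)|\ge\frac1{j_0}$ and $\sigma\ge\frac1{j_0}$.

**Step 2: rescale.** For $R\ge1$ the map $G_R(z)=F(z^*+Rz)$ is bounded on $\mathbb B$, omits $E$, and satisfies $G_R(0)=F(z^*)$ and $|JG_R(0)|=R^n|JF(z^*)|\ge\frac1{j_0}$. So Proposition 10 applies with the same $j_0$ and $\sigma$ for every $R$. Let $s=s_{j_0}\in(0,\sigma)$, which does not depend on $R$. We obtain $|F|\le2j_0+1$ on the component containing $z^*$ of $\{x\in B(z^*,RR_{j_0}):u(F(x))>s\}$.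

**Step 3: let $R\to\infty$.** Let $W$ be the component containing $z^*$ of $\{x\in\mathbf C^n:u(F(x))>s\}$. Every $x\in W$ can be joined to $z^*$ by a compact path in $W$. For large $R$ this path lies in $B(z^*,RR_{j_0})$, so $x$ belongs to the component in Step 2. Hence
$$|F|\le2j_0+1\quad\text{on }W.\tag{4}$$

**Step 4: Liouville, twice.** By Lemma 5 the function $\hat\varphi$ equal to $u\circ F-s$ on $W$ and to $0$ elsewhere is continuous and psh on $\mathbf C^n$. By (4) it is bounded above, because $u$ is bounded on $\{|w|\le2j_0+1\}$. A subharmonic function on $\mathbf C$ that is bounded above is constant. Applied on the complex lines through $z^*$, this gives $\hat\varphi\equiv\hat\varphi(z^*)=\sigma-s>0$. Since $\hat\varphi=0$ off $W$, we conclude $W=\mathbf C^n$. Now (4) says that $F$ is bounded, so $F$ is constant by Liouville's theorem. This contradicts $JF(z^*)\ne0$.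

So $E$ is rigid, and $E\subset\{u>0\}$. This proves Theorem 4, and with it Theorem 3: **a set $E$ as in the question need not be tame.** $\blacksquare$

## 11. Unbounded bases containing a path to infinity

By Theorem 1, every infinite discrete set over a bounded base $D$ is tame. Theorem 4 gives a result in the opposite direction for many unbounded bases.

**Theorem 11.** Let $D\subset\mathbf C$ be open, and suppose that $D$ contains a path $\gamma:[0,\infty)\to D$ with $|\gamma(t)|\to\infty$ (for example, $D$ is a half-plane, a sector, a strip, or any neighborhood of a ray). Then for every $n\ge2$ there is a discrete rigid, hence non-tame, set $E\subset D\times\mathbf C^{n-1}$.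

If $D$ is the right half-plane, we can use $u(z)=\max(\operatorname{Re}z_1,0)$. In general the task is to find a continuous subharmonic $u_0\ge0$ on $\mathbf C$ with $\emptyset\ne\{u_0>0\}\subset D$. We shall take $\{u_0>0\}$ to be a region around the path which a conformal map sends to a half-plane, with $\infty$ going to $\infty$. Write $\hat{\mathbf C}=\mathbf C\cup\{\infty\}$.

**Proof.**

**Step 1: replace the path by an arc.** Setting $\gamma(\infty)=\infty$ makes $\gamma:[0,\infty]\to\hat{\mathbf C}$ continuous. Its image is a Hausdorff continuous image of a closed interval, and such spaces are arcwise connected. So there is a Jordan arc $\alpha\subset D\cup\{\infty\}$ from $\gamma(0)$ to $\infty$.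

**Step 2: straighten the arc.** By the Schoenflies theorem, any two arcs in the sphere are equivalent under a homeomorphism of the sphere. So there is a homeomorphism $T$ of $\hat{\mathbf C}$ with $T(\alpha)=[0,\infty]$. It maps endpoints to endpoints; composing with $z\mapsto1/z$ if necessary, we have $T(\infty)=\infty$. Then $T(D)$ is an open subset of $\mathbf C$ containing $[0,\infty)$.

**Step 3: choose a Jordan domain around the straight arc.** Let $d(x)=\min\big(1,\operatorname{dist}(x,\mathbf C\setminus T(D))\big)$ for real $x$, with $d\equiv1$ if $T(D)=\mathbf C$. It is continuous. Choose $\delta>0$ with $[-\delta,0]\subset T(D)$, and put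
$$w(x)=\tfrac12\min\big(d(x),x+\delta\big),\quad x\ge-\delta,\qquad Q=\{x+iy:x>-\delta,\ |y|<w(x)\}.$$
Then $w$ is bounded and continuous, $w(-\delta)=0$, and $w>0$ on $(-\delta,\infty)$, since $d>0$ on $[-\delta,\infty)$. If $x+iy\in Q$, then $|y|<d(x)$, so $x+iy\in T(D)$; that is, $Q\subset T(D)$. The set $Q$ is open and connected. Its boundary in $\hat{\mathbf C}$ consists of the two graphs $y=\pm w(x)$, $x\ge-\delta$, which meet only at $-\delta$, and of the point $\infty$, to which both graphs tend. This is a Jordan curve through $\infty$. Put $D'=T^{-1}(Q)\subset D$. Its boundary in $\hat{\mathbf C}$ is a Jordan curve containing $T^{-1}(\infty)=\infty$. The connected open set $D'$ is one of the components of the complement of this curve, because it is both open and closed in that complement. So $D'$ is a Jordan domain in $\hat{\mathbf C}$ with $\infty\in\partial D'$.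

**Step 4: build $u_0$.** By the theorems of Riemann and Carathéodory there is a conformal map $\psi$ of $D'$ onto the upper half-plane that extends to a homeomorphism of the closures in $\hat{\mathbf C}$. After composition with a Möbius automorphism of the half-plane, $\psi(\infty)=\infty$. Put
$$u_0=\operatorname{Im}\psi\ \text{ on }D',\qquad u_0=0\ \text{ on }\mathbf C\setminus D'.$$
If $\zeta\in D'$ tends to a boundary point $\zeta_0\in\mathbf C$, then $\psi(\zeta)\to\psi(\zeta_0)$, which is a real number because only $\infty$ is mapped to $\infty$. So $u_0(\zeta)\to0$, and $u_0$ is continuous on $\mathbf C$. It is harmonic and positive on $D'$, and at every other point it has its minimum $0$, so it is subharmonic. Also $\{u_0>0\}=D'\subset D$.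

**Step 5: apply Theorem 4.** Let $u(z)=u_0(z_1)$, a continuous psh function on $\mathbf C^n$. If $F=(f,\dots)$ maps $\mathbf C^n$ into $\{u\le0\}$, then $f$ omits the nonempty open set $D'$. For $a\in D'$ the entire function $1/(f-a)$ is bounded, so $f$ is constant and $JF\equiv0$. Thus (b) holds, and Theorem 4 gives a discrete rigid set $E\subset\{u>0\}=D'\times\mathbf C^{n-1}\subset D\times\mathbf C^{n-1}$. By Proposition 2 it is infinite and not tame. $\blacksquare$

Theorems 1 and 11 do not treat unbounded open sets $D$ that contain no path to $\infty$, and no claim is made here about them.
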